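# Omitted values of $z$ times a singular inner function

## 1. One point mass: $zS$ takes every value

Let $\mathbb U=\{|z|<1\}$, $\mathbb T=\partial\mathbb U$, $\mathbb U^*=\mathbb U\setminus\{0\}$. A bounded holomorphic function $g$ on $\mathbb U$ is **inner** if its radial limits $g^*(\xi)=\lim_{r\to1}g(r\xi)$, which exist for a.e. $\xi\in\mathbb T$ by Fatou's theorem, satisfy $|g^*|=1$ a.e. An inner function without zeros in $\mathbb U$ is called **singular inner**. Equivalently, it has the form
$$S(z)=c\,\exp\Big(-\int_{\mathbb T}\frac{\zeta+z}{\zeta-z}\,d\mu(\zeta)\Big),\qquad |c|=1, \tag{1}$$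
with $\mu$ a positive finite Borel measure on $\mathbb T$, singular with respect to arc length. We call $\mu$ the measure of $S$. Taking absolute values in (1) gives
$$\log\frac1{|S(z)|}=P[\mu](z):=\int_{\mathbb T}\frac{1-|z|^2}{|\zeta-z|^2}\,d\mu(\zeta),\qquad |S(0)|=e^{-\mu(\mathbb T)}. \tag{2}$$

We ask whether there is a singular inner function $S$ such that $f(z)=zS(z)$ misses some value $w\in\mathbb U$.

The value $0=f(0)$ is never missed. It is easy to make an inner function miss a prescribed $w$: if $g$ is singular inner, it misses $0$, so $(g+w)/(1+\bar wg)$ misses $w$. But $zS$ must in addition have exactly one zero, a simple one at the origin, and the two demands seem to pull against each other. The answer one would first guess is *no: $zS$ takes every value in $\mathbb U$*. The simplest cases support this guess.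

If $S$ is a constant, $zS$ is a rotation and takes every value.

Now let $\mu$ be a point mass $a>0$ at $1$, so that $f(z)=z\exp\big(-a\frac{1+z}{1-z}\big)$. On the real axis $f$ runs from $-1$ to $0$ on $(-1,0]$, so all values in $(-1,0]$ are taken. On $(0,1)$ it starts at $0$ and returns to $0$. For $a=1$ the equation $(\log f)'=\frac1x-\frac2{(1-x)^2}=0$ becomes $x^2-4x+1=0$, so $x=2-\sqrt3$. There $\frac{1+x}{1-x}=\sqrt3$, and the maximum on $(0,1)$ is $(2-\sqrt3)e^{-\sqrt3}<0.05$. So $w=\frac12$ is not taken on the real axis. It is taken elsewhere, as the following argument shows for every $w$ and every $a$.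

Suppose $f$ misses $w$. Then $w\ne0$ and
$$g=\frac{f-w}{1-\bar wf}$$
is a nonconstant inner function without zeros. Both $f$ and $g$ continue analytically across $\mathbb T\setminus\{1\}$, so the measure of $g$ can only sit at $1$ (Lemma 1 below), and $g=c\exp\big(-b\frac{1+z}{1-z}\big)$ with $b>0$. Let $z=r\to1$ along the radius. Then $f(r)\to0$, so $g(r)\to-w\neq0$. But the formula for $g$ gives $g(r)\to0$. This is a contradiction, so $f$ takes every value.

The argument uses only what happens at one isolated point of the support of the measure. In the next section we see how far it reaches, and also where it says nothing.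

## 2. An isolated point of the support forces surjectivity

We say that a function $g$ on $\mathbb U$ *continues analytically across* $\xi\in\mathbb T$ if some holomorphic function on a disk $N$ about $\xi$ agrees with $g$ on $N\cap\mathbb U$. The **singular set** of $g$ is the set of $\xi\in\mathbb T$ across which it does not continue. The closed support $\operatorname{supp}\mu$ is the set of $\xi$ all of whose neighborhoods have positive $\mu$-measure.

**Lemma 1.** The singular set of a singular inner function $S$ is the closed support of its measure $\mu$.

(See also Garnett, *Bounded Analytic Functions*, Ch. II.) If $\xi\notin\operatorname{supp}\mu$, the integral in (1) is holomorphic near $\xi$, so $S$ continues across $\xi$. Conversely, let $S$ continue across every point of an open arc $I$. The continuation is continuous on $I$ and has modulus $1$ a.e. on $I$, hence everywhere on $I$. So $P[\mu]=\log(1/|S|)\to0$ locally uniformly on approach to $I$. The measures $P[\mu](r\xi)\,\frac{|d\xi|}{2\pi}$ converge weakly to $\mu$ as $r\to1$, so $\int\phi\,d\mu=0$ for each continuous $\phi\ge0$ with compact support in $I$. Hence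 $\mu(I)=0$. $\blacksquare$

**Theorem 1 (necessary condition).** If $S$ is a nonconstant singular inner function with measure $\mu$ and $zS$ (or $z^nS$, $n\ge1$) omits some value of $\mathbb U$, then the closed support of $\mu$ is a nonempty perfect set. In particular it is uncountable.

**Step 1: transfer the singular set to the Möbius transform.** Let $f=z^nS$ omit $w\in\mathbb U$. Then $w\ne0$, and $g=(f-w)/(1-\bar wf)$ is a zero-free nonconstant inner function, hence singular inner, with some measure $\nu$. We claim $\operatorname{supp}\mu=\operatorname{supp}\nu$. By Lemma 1 it suffices that $S$ and $g$ have the same singular set. Now $S$ and $f$ have the same singular set because $z^n$ is holomorphic and nonzero near $\mathbb T$. If $f$ continues across $\xi$, it continues across an arc around $\xi$. Its continuation has modulus $1$ on that arc, so $|\bar wf|=|w|<1$ on the arc, the denominator $1-\bar wf$ does not vanish near $\xi$, and $g$ continues across $\xi$. Conversely $f=(g+w)/(1+\bar wg)$, and the same argument applies. So the claim holds. The common support is nonempty since $S$ is nonconstant.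

**Step 2: an isolated point gives two radial limits.** Suppose $\xi$ is an isolated point of $\operatorname{supp}\mu=\operatorname{supp}\nu$. Then $\mu(\{\xi\})>0$ and
$$S(z)=\exp\Big(-\mu(\{\xi\})\frac{\xi+z}{\xi-z}\Big)\cdot S_1(z),$$
with $|S_1|\le1$ in $\mathbb U$. At $z=r\xi$ the exponent is $-\mu(\{\xi\})\frac{1+r}{1-r}\to-\infty$, so $f(r\xi)\to0$. In the same way $\nu(\{\xi\})>0$ and $g(r\xi)\to0$. But $f(r\xi)\to0$ gives $g(r\xi)\to-w\ne0$, a contradiction. So $\operatorname{supp}\mu$ is closed, nonempty and without isolated points, that is, nonempty and perfect, and such sets are uncountable. $\blacksquare$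

In particular every finite sum of point masses, and every measure with countable closed support, obeys the first guess. The argument says nothing about perfect supports, and there the guess turns out to be wrong.

## 3. Polar sets and the statements

**Definition (polar).** A compact set $K\subset\mathbb C$ has logarithmic capacity zero if $\iint\log\frac1{|s-t|}\,d\nu(s)\,d\nu(t)=+\infty$ for every Borel probability measure $\nu$ on $K$. A relatively closed $E\subset\mathbb U$ is polar if all its compact subsets have capacity zero.

A countable compact set has capacity zero, since a probability measure on it has an atom, and an atom makes the energy infinite. So $\{w\}$ is polar, and so is the infinite set $\{1-\frac1m:m\ge2\}$, which is relatively closed in $\mathbb U$ because it accumulates only at $1$. The segment $[0,\frac12]$ is not polar: $\log\frac1{|s-t|}$ is integrable on the square, so normalized length has finite energy.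

For an inner function $f$, the **omitted set** is $\mathbb U\setminus f(\mathbb U)$. Throughout, "order $n$" means $n\ge1$.

**Theorem 2 (the question).** For each $w\in\mathbb U\setminus\{0\}$ there is a nonconstant singular inner $S$ such that $zS(z)\ne w$ for all $z\in\mathbb U$.

**Theorem 3 (all possible omitted sets).** Let $n\ge1$, $E\subset\mathbb U$. There is a nonconstant singular inner $S$ such that the omitted set of $z^nS(z)$ is exactly $E$ if and only if $E$ is relatively closed in $\mathbb U$, polar, and $0\notin E$.

**Theorem 4 (classification, sharp constant).** Let $E\subset\mathbb U$ be relatively closed and polar, $0\notin E$. There is a unique holomorphic $F=F_E:\mathbb U\to\mathbb U$ with $F(0)=0$, $F'(0)>0$, such that $F$ restricts to a covering $\mathbb U^*\to\Omega:=\mathbb U\setminus(E\cup\{0\})$. It has the form $F=zS_E$ with $S_E$ inner and zero-free, and its omitted set is $E$. Put $\kappa(E)=F'(0)$.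

(a) If $g=z^nh:\mathbb U\to\mathbb U\setminus E$ is holomorphic with $h$ zero-free, then $g=F\circ(z^n\psi)$ with $\psi$ holomorphic, zero-free, $|\psi|\le1$. Hence $|h(0)|\le\kappa(E)$, with equality iff $g(z)=F(e^{i\theta}z^n)$ for some $\theta\in\mathbb R$; such $g$ is automatically inner.

(b) The functions $z^nS$ ($S$ zero-free inner) omitting every value of $E$ are exactly the functions $F\circ(z^nT)$ with $T$ zero-free inner (unimodular constants allowed).

(c) The singular measure of $S_E$ is purely atomic.

By (2), $|S(0)|=e^{-\mu(\mathbb T)}$. So by (a) the least total mass of a measure $\mu$ for which $z^nS$ omits $E$ is $\log(1/\kappa(E))$.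

**Theorem 5 (size of the constant).** For $0<|w|=d<1$, $\kappa(w):=\kappa(\{w\})$ satisfies
$$\frac{4d}{(1+d)^2}<\kappa(w)<\min\Big\{1,\frac{16d}{(1+d)^2}\Big\},\qquad\lim_{d\to0}\frac{\kappa(w)}d=16,\qquad\lim_{d\to1}\kappa(w)=1.$$

## 4. Too many zeros, no zeros: two universal coverings

It is hard to examine $zS$ for a given $\mu$ on a perfect set. So we change the point of view: start from the value $w$ to be omitted, and look for an inner $f:\mathbb U\to\mathbb U\setminus\{w\}$ whose only zero is a simple one at $0$. Covering maps are the natural candidates, because they omit exactly what we tell them to omit. They also have a chance of being inner, since a covering cannot have a radial limit inside the region that it covers (Section 6).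

*The universal covering of $\mathbb U\setminus\{w\}$.* Up to a change of variable this is
$$f=\frac{w+g}{1+\bar wg},\qquad g=\exp\Big(-\frac{1+z}{1-z}\Big).$$
It is inner and omits $w$. Its zeros are the solutions of $g=-w$, that is, $-\frac{1+z}{1-z}=\log(-w)+2\pi ik$, $k\in\mathbb Z$. The real part $\log|w|$ is negative and $-\frac{1+z}{1-z}$ maps $\mathbb U$ onto the left half plane, so each $k$ gives a solution. There are infinitely many zeros, and no choice of variable leaves just one.

*The universal covering of $\mathbb U\setminus\{0,w\}$.* This removes the zeros by puncturing the disk at $0$ as well. But now there are none at all: the map is zero-free, and the zero that we need has been lost.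

The first covering unrolls only the loops around $w$ and leaves a filled point above $0$ in every sheet. The second unrolls every loop. We want a covering of $\mathbb U\setminus\{0,w\}$ in which the puncture $0$ can be filled in exactly one sheet. Intermediate coverings correspond to subgroups of the fundamental group. We want to keep closed the simple loop $a$ around $0$ in one sheet and to unroll as much else as possible. This suggests the covering with group $\langle a\rangle$.

The same thing happens for the plane in a textbook example. The modular function $\lambda$ is a universal covering of $\mathbb C\setminus\{0,1\}$ by the upper half plane and has the form $\lambda(\tau)=\Lambda(q)$, $q=e^{\pi i\tau}$, with $\Lambda(q)=16q-128q^2+\cdots$. As a function of $q$, $\Lambda$ has exactly one zero in $\mathbb U$, a simple one at $0$, and it omits $1$. Passing from $\tau$ to $q$ rolls up exactly one loop around $0$. We return to $\Lambda$ in Section 10.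

We need three facts on coverings. For a connected manifold $\Omega$ with base point $b$ and a subgroup $H$ of $\pi_1(\Omega,b)$, there is a connected covering $p:(X,x_0)\to(\Omega,b)$ with $p_*$ injective and $p_*\pi_1(X,x_0)=H$. A map $f:(Y,y_0)\to(\Omega,b)$ from a connected, locally path-connected space lifts to $(X,x_0)$ if and only if $f_*\pi_1(Y,y_0)\subset p_*\pi_1(X,x_0)$. The lift is unique. If $\Omega$ is a Riemann surface, $X$ inherits a complex structure that makes $p$ locally biholomorphic, and lifts of holomorphic maps are holomorphic.

## 5. The covering that keeps only the loop around $0$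

Let $E$ be relatively closed and polar in $\mathbb U$ with $0\notin E$. For Theorem 2 think of $E=\{w\}$. The set $\Omega=\mathbb U\setminus(E\cup\{0\})$ is open. It is connected because closed polar sets do not disconnect domains (Ransford, *Potential Theory in the Complex Plane*, §3.6); for $E=\{w\}$ this is obvious. Write $D_\varepsilon=\{|z|<\varepsilon\}$, $D_\varepsilon^*=D_\varepsilon\setminus\{0\}$. Fix $\varepsilon>0$ with $D_\varepsilon^*\subset\Omega$ and $b\in D_\varepsilon^*$. Let $c$ be the generator of $\pi_1(D_\varepsilon^*,b)$ given by the circle through $b$ centered at $0$, and let $a$ be its image in $\pi_1(\Omega,b)$.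

**Step 1: find the possible shapes of the covering surface.** The winding number about $0$ is a homomorphism $\pi_1(\Omega,b)\to\mathbb Z$ with $a\mapsto1$, so $a$ has infinite order. Let $p:(X,x_0)\to(\Omega,b)$ be the connected covering with $p_*\pi_1(X,x_0)=\langle a\rangle\cong\mathbb Z$. The universal cover of $X$ is the sphere, the plane or the disk. It carries a nonconstant bounded holomorphic function, the pullback of $p$, so it is the disk. Hence $X$ is the quotient of the disk, or of the upper half plane $\mathbb H$, by an infinite cyclic group of automorphisms acting freely. Its generator has no fixed point inside, so it is parabolic or hyperbolic.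

In the parabolic case we may take the generator to be $\tau\mapsto\tau+2\pi$ on $\mathbb H$, and $e^{i\tau}$ identifies the quotient with $\mathbb U^*$. In the hyperbolic case we may take $\tau\mapsto s\tau$, $s>1$, and $\exp\big(\frac{2\pi i}{\log s}\log\tau\big)$ identifies the quotient with $\{r<|z|<1\}$, $r=e^{-2\pi^2/\log s}$. So we may take
$$X=\{r<|z|<1\}\quad\text{with some }0\le r<1.$$

**Step 2: place a punctured disk inside $X$.** The inclusion $i:D_\varepsilon^*\to\Omega$ has $i_*\pi_1(D_\varepsilon^*,b)=\langle a\rangle$. So it lifts to a holomorphic $j:D_\varepsilon^*\to X$ with $j(b)=x_0$ and $p\circ j=\mathrm{id}$, and $j$ is injective. Moreover $p_*(j_*c)=a$, and $p_*$ is injective with image $\langle a\rangle$. So $j_*c$ generates $\pi_1(X,x_0)\cong\mathbb Z$.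

**Step 3: show that $r=0$.** This is the step in which the puncture gets filled. As $j$ is bounded, it extends holomorphically to $D_\varepsilon$. If $j(0)$ were in $X$, then $j$ would map small circles about $0$ into a disk contained in $X$, and $j_*c$ would be trivial, contrary to Step 2. So $j(0)\notin X$. By the open mapping theorem $j(D_\varepsilon)$ is a neighborhood of $j(0)$, and $j(D_\varepsilon)\setminus\{j(0)\}\subset X$. Hence $j(0)$ is an isolated point of
$$\mathbb C\setminus X=\{|z|\le r\}\cup\{|z|\ge1\}.$$
This set has an isolated point only if $r=0$, and then the point is $0$. So $X=\mathbb U^*$ and $j(0)=0$. Also $j$ is injective on all of $D_\varepsilon$, since $j(D_\varepsilon^*)\subset X=\mathbb U^*$, so $j'(0)\ne0$.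

**Step 4: extend the covering map to $0$.** The bounded function $p:\mathbb U^*\to\Omega$ extends to a holomorphic $F:\mathbb U\to\overline{\mathbb U}$. By the maximum principle $F$ maps into $\mathbb U$. From $p\circ j=\mathrm{id}$ we get $F\circ j=\mathrm{id}$ on $D_\varepsilon$, so $F(0)=0$ and $F'(0)=1/j'(0)\ne0$. Replacing $F(z)$ by $F(e^{i\theta}z)$ and $j$ by $e^{-i\theta}j$ we may assume $F'(0)>0$. Since $F(\mathbb U^*)=\Omega$,
$$F(\mathbb U)=\mathbb U\setminus E,\qquad F\text{ has exactly one zero, a simple one at }0. \tag{3}$$

When $E=\varnothing$ we have $\Omega=\mathbb U^*$, and the construction gives $F(z)=z$, since $a$ already generates $\pi_1(\mathbb U^*)$.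

What is left for Theorem 2 is that $F$ is inner.

## 6. Coverings with polar complement are inner

**Lemma 2.** Let $E$ be relatively closed and polar in $\mathbb U$, $0\notin E$, and $\Omega=\mathbb U\setminus(E\cup\{0\})$. Let $F:\mathbb U\to\mathbb U$ be holomorphic and restrict to a covering $\mathbb U^*\to\Omega$. Then $F$ is inner.

By Fatou, $F^*(\xi)$ exists for a.e. $\xi$, and $|F^*|\le1$. Since $\mathbb U=\Omega\cup E\cup\{0\}$, we have to exclude limits in $\Omega$ and, almost everywhere, limits in $K:=E\cup\{0\}$.

**Step 1: no radial limit lies in $\Omega$.** Suppose $F^*(\xi)=\omega\in\Omega$. Let $V\subset\Omega$ be an evenly covered disk about $\omega$. For $r$ close to $1$ we have $F(r\xi)\in V$. The tail of the radius is connected, so it lies in one component $V'$ of $(F|_{\mathbb U^*})^{-1}(V)$, on which $F:V'\to V$ is a homeomorphism. Then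
$$r\xi=(F|_{V'})^{-1}(F(r\xi))\to(F|_{V'})^{-1}(\omega)\in\mathbb U^*\qquad(r\to1),$$
which contradicts $|r\xi|\to1$.

**Step 2: radial limits in $K$ occur only on a null set.** If $E=\{w\}$, then $K=\{0,w\}$, and this is the uniqueness theorem of F. and M. Riesz: a nonconstant bounded holomorphic function cannot have one and the same radial limit on a set of positive measure. Here is the general case.

Suppose $F^*\in K$ on a set of positive measure. As $K\subset\mathbb U$ is the union of the sets $K\cap\{|z|\le1-\frac1m\}$, there is $\rho<1$ such that, for the compact set $K'=K\cap\{|z|\le\rho\}$, the set $A=\{\xi:F^*(\xi)\in K'\}$ has positive length $|A|$. The set $K'$ has capacity zero, because a finite union of compact sets of capacity zero has capacity zero. Evans' theorem gives a probability measure $\nu$ on $K'$ with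
$$u(z)=\int\log\frac2{|z-t|}\,d\nu(t)=+\infty\quad\text{for all }z\in K'.$$
The function $u$ is superharmonic, harmonic off $K'$, and positive on $\mathbb U$ because $|z-t|<2$ there. By lower semicontinuity $u(z)\to+\infty$ as $z$ tends to any point of $K'$.

Let $v=u\circ F$, a positive superharmonic function on $\mathbb U$, and fix $z_0\in\mathbb U^*$. Then $F(z_0)\in\Omega$ does not lie in $K'$, so $v(z_0)<\infty$. For $M>0$ the function $\min(v,M)$ is superharmonic. So for $r>\frac{1+|z_0|}2$ it dominates at $z_0$ its Poisson integral over $|z|=r$. The Poisson kernel there is at least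
$$\frac{r-|z_0|}{r+|z_0|}\ge\frac{1-|z_0|}4=:C .$$
Hence
$$v(z_0)\ge\min(v(z_0),M)\ge C\int_A\min(v(r\xi),M)\,\frac{|d\xi|}{2\pi}.$$
For $\xi\in A$, $F(r\xi)$ tends to a point of $K'$, so $v(r\xi)\to+\infty$ and the integrand tends to $M$. By dominated convergence $v(z_0)\ge C\,M\,|A|/2\pi$ for every $M$. This contradicts $v(z_0)<\infty$.

By Steps 1 and 2, $|F^*|=1$ a.e. $\blacksquare$

**Step 3: split off the factor $z$; proof of Theorem 2.** Let $F$ be the function of Section 5 and put $S_E=F/z$. By the Schwarz lemma $|S_E|\le1$. By (3), $S_E$ has no zeros in $\mathbb U^*$, and $S_E(0)=F'(0)\ne0$. By Lemma 2, $|S_E^*|=|F^*|=1$ a.e. So $S_E$ is a zero-free inner function, and by (3) the omitted set of $zS_E=F$ is exactly $E$. If $E\ne\varnothing$, $S_E$ is nonconstant, since otherwise $F$ would be a rotation and would take every value. With $E=\{w\}$ this proves Theorem 2. $\blacksquare$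

## 7. Polarity is necessary: proof of Theorem 3

**Step 1: necessity, by a Green potential.** Let $f=z^nS$ have omitted set $E$. Since $f$ is nonconstant, $f(\mathbb U)$ is open, so $E$ is relatively closed; and $0=f(0)\notin E$. Suppose a compact $K\subset E$ has positive capacity, and let $\nu$ be its equilibrium measure. By Frostman's theorem the potential $\int\log\frac1{|z-t|}\,d\nu(t)$ is bounded above. So the Green potential
$$G(z)=\int\log\Big|\frac{1-\bar tz}{z-t}\Big|\,d\nu(t),\qquad z\in\mathbb U,$$
is bounded above, since $|1-\bar tz|\le2$. It is positive in $\mathbb U$, because each integrand is. It is harmonic in $\mathbb U\setminus K$. As $|z|\to1$ it tends to $0$, since $\big|\frac{1-\bar tz}{z-t}\big|\to1$ uniformly for $t$ in the compact set $K\subset\mathbb U$.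

As $f$ omits $K$, $G\circ f$ is a bounded positive harmonic function on $\mathbb U$. For a.e. $\xi$ we have $|f(r\xi)|\to1$, so $G(f(r\xi))\to0$. A bounded harmonic function is the Poisson integral of its radial limits, so $G\circ f\equiv0$. This contradicts $G>0$. Hence $E$ is polar.

**Step 2: sufficiency.** Let $E$ be relatively closed, polar, $0\notin E$. If $E\ne\varnothing$, take $F_E(z^n)=z^nS_E(z^n)$. The function $S_E(z^n)$ is zero-free and nonconstant. Its radial limit at $\xi$ is $S_E^*(\xi^n)$, which has modulus $1$ for a.e. $\xi$, because preimages of null sets under $\xi\mapsto\xi^n$ are null. So it is singular inner. Since $z\mapsto z^n$ maps $\mathbb U$ onto $\mathbb U$, $F_E(z^n)$ has the range $\mathbb U\setminus E$ of $F_E$. If $E=\varnothing$, take $S(z)=\exp\frac{z+1}{z-1}$. Its measure is a point mass, so by Theorem 1 $z^nS$ omits nothing. $\blacksquare$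

## 8. Every competitor factors through $F$: Theorem 4(a), (b) and uniqueness

The extremal property of $F$ comes from one lifting argument. We state it so that it also applies to the modular function $\Lambda$.

**Lemma 3.** Let $Y\subset\mathbb C$ be a domain, $0\notin Y$, with $Y\cup\{0\}$ open. Let $\Phi:\mathbb U\to\mathbb C$ be holomorphic, $\Phi(0)=0$, $\Phi'(0)\ne0$, and suppose $\Phi$ restricts to a covering $\mathbb U^*\to Y$. Let $g=z^nh:\mathbb U\to Y\cup\{0\}$ be holomorphic with $h$ zero-free. Then $g=\Phi\circ\varphi$ with $\varphi=z^n\psi$, where $\psi$ is holomorphic and zero-free on $\mathbb U$, $|\psi|\le1$, and $h(0)=\Phi'(0)\psi(0)$. In particular $|h(0)|\le|\Phi'(0)|$, with equality iff $g(z)=\Phi(e^{i\theta}z^n)$ for some $\theta\in\mathbb R$.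

**Step 1: lift near $0$.** As $\Phi'(0)\ne0$, there are $\varepsilon>0$ and an injective holomorphic $j:D_\varepsilon\to\mathbb U$ with $j(0)=0$ and $\Phi\circ j=\mathrm{id}$. Choose $\delta\in(0,1)$ with $g(D_\delta)\subset D_\varepsilon$ and put $\varphi_0=j\circ g$ on $D_\delta$. Then $\Phi\circ\varphi_0=g$. Since $g$ vanishes only at $0$ and $j$ is injective with $j(0)=0$, $\varphi_0(D_\delta^*)\subset\mathbb U^*$.

**Step 2: lift on $\mathbb U^*$.** Note that $g(\mathbb U^*)\subset Y$. Fix $z_1\in D_\delta^*$. The group $\pi_1(\mathbb U^*,z_1)$ is generated by the circle through $z_1$ about $0$, which lies in $D_\delta^*$. Its image under $g$ is the image under $\Phi$ of a closed curve in $\mathbb U^*$ starting at $\varphi_0(z_1)$, namely of its $\varphi_0$-image. So the lifting criterion holds, and there is a holomorphic $\varphi:\mathbb U^*\to\mathbb U^*$ with $\Phi\circ\varphi=g$ and $\varphi(z_1)=\varphi_0(z_1)$.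

**Step 3: glue and read off the coefficient.** By uniqueness of lifts on the connected set $D_\delta^*$, $\varphi=\varphi_0$ there. So $\varphi$ extends holomorphically by $\varphi(0)=0$. Its zero at $0$ has order $n$, because that of $g$ has order $n$ and $j'(0)\ne0$; it has no other zero. Thus $\varphi=z^n\psi$ with $\psi$ zero-free, and $|\psi|\le1$ by the maximum principle, since $|\psi|\le\rho^{-n}$ on $|z|=\rho$ and $\rho\to1$. The coefficient of $z^n$ in $g=\Phi\circ\varphi=\Phi'(0)\varphi+O(\varphi^2)$ gives $h(0)=\Phi'(0)\psi(0)$. So $|h(0)|\le|\Phi'(0)|$. If equality holds, then $|\psi(0)|=1$, so $\psi$ is a unimodular constant $e^{i\theta}$ and $g(z)=\Phi(e^{i\theta}z^n)$. Conversely, such $g$ has $|h(0)|=|\Phi'(0)|$. $\blacksquare$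

**Step 4: Theorem 4(a) and existence.** Existence of $F$, its form and its omitted set were proved in Sections 5 and 6. Part (a) is Lemma 3 with $\Phi=F$ and $Y=\Omega$, so that $Y\cup\{0\}=\mathbb U\setminus E$. In the case of equality $g(z)=F(e^{i\theta}z^n)$ is inner: its radial limit at $\xi$ is $F^*(e^{i\theta}\xi^n)$, of modulus $1$ for a.e. $\xi$.

**Step 5: uniqueness of $F$.** Let $\tilde F$ have the same properties. Then $\tilde F(\mathbb U^*)=\Omega$, and $\tilde F$ has a simple zero at $0$. So $\tilde F$ is a competitor for $F$ in Lemma 3 with $n=1$, and $F$ is a competitor for $\tilde F$. This gives $\tilde F'(0)\le F'(0)\le\tilde F'(0)$. By the case of equality $\tilde F(z)=F(e^{i\theta}z)$, and $e^{i\theta}=1$ because both derivatives at $0$ are positive.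

**Step 6: Theorem 4(b), every such function has the form $F\circ(z^nT)$.** Let $g=z^nS$, with $S$ zero-free inner, omit every value of $E$. By (a), $g=F\circ\varphi$ with $\varphi=z^n\psi$, $\psi$ zero-free and $|\psi|\le1$. If $|\varphi^*|<1$ on a set of positive measure, then there $g^*=F(\varphi^*)$ has modulus less than $1$, which is impossible for the inner function $g$. So $|\psi^*|=|\varphi^*|=1$ a.e., and $T=\psi$ is zero-free inner.

**Step 7: Theorem 4(b), every $F\circ(z^nT)$ occurs.** Let $T$ be zero-free inner and $\varphi=z^nT$, an inner function with $\varphi(0)=0$. We use two facts. The first is Lindelöf's theorem: if a bounded holomorphic function on $\mathbb U$ has limit $\ell$ along a curve in $\mathbb U$ ending at $\zeta\in\mathbb T$, then its radial limit at $\zeta$ exists and equals $\ell$. The second is Löwner's lemma: $\varphi^*$ preserves normalized Lebesgue measure $m$ on $\mathbb T$. To see this, let $u$ be continuous on $\overline{\mathbb U}$ and harmonic in $\mathbb U$. Then $u\circ\varphi$ is bounded and harmonic with radial limits $u(\varphi^*)$ a.e., so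
$$\int u(\varphi^*)\,dm=u(\varphi(0))=u(0)=\int u\,dm .$$
As $u|_{\mathbb T}$ is an arbitrary continuous function, the image of $m$ under $\varphi^*$ is $m$.

For a.e. $\xi$ we have $\varphi^*(\xi)\in\mathbb T$, and $F\circ\varphi$ has a radial limit at $\xi$. In other words, $F$ has a limit along the curve $r\mapsto\varphi(r\xi)$, which ends at $\varphi^*(\xi)$. By Lindelöf this limit is $F^*(\varphi^*(\xi))$. The set of $\zeta\in\mathbb T$ where $F^*(\zeta)$ fails to exist or is not unimodular is null, so by Löwner its preimage under $\varphi^*$ is null. Hence $F\circ\varphi$ has unimodular radial limits a.e. and is inner. It omits $E$. By (3) it vanishes only where $\varphi=0$, that is, only at $0$, with order $n$. So $F\circ\varphi=z^nS$ with $S$ zero-free and $|S|\le1$, by the maximum principle as in Step 3, and $|S^*|=1$ a.e. Thus $S$ is zero-free inner. $\blacksquare$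

## 9. The measure of $S_E$ is a sum of point masses: Theorem 4(c)

We show that $\log(1/|F|)$, lifted to the half plane, has a purely atomic boundary measure. The lift carries the symmetry of the deck group, and this symmetry lets us push the continuous part down to $\Omega$ and kill it there.

**Positive harmonic functions on $\mathbb H$.** The Herglotz theorem, carried from $\mathbb U$ to $\mathbb H$ by the Cayley map, says that every harmonic $u\ge0$ on $\mathbb H$ has the form
$$u(x+iy)=\sigma(\{\infty\})\,y+\int_{\mathbb R}\frac{y(1+t^2)}{(x-t)^2+y^2}\,d\sigma(t) \tag{4}$$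
with a unique positive finite measure $\sigma$ on $\mathbb R\cup\{\infty\}$. We write $u=P[\sigma]$. Atoms can be read off:
$$\lim_{y\to\infty}\frac{u(iy)}y=\sigma(\{\infty\}),\qquad\lim_{y\to0}y\,u(t_0+iy)=(1+t_0^2)\,\sigma(\{t_0\}). \tag{5}$$
For the first limit, $\frac{1+t^2}{t^2+y^2}$ is at most $1$ for $y\ge1$ and tends to $0$ as $y\to\infty$. For the second, $\frac{y^2(1+t^2)}{(t_0-t)^2+y^2}$ equals $1+t_0^2$ at $t=t_0$ and tends to $0$ for $t\ne t_0$. For $y\le1$ it is at most $1+t^2$ if $|t-t_0|\le1$, and at most $\frac{1+t^2}{(t-t_0)^2}$ otherwise, so it is bounded in $t$. Dominated convergence gives both.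

Automorphisms keep the type of the measure. In the disk model let $P(z,\zeta)=\frac{1-|z|^2}{|\zeta-z|^2}$. For an automorphism $\gamma$ we have $1-|\gamma z|^2=(1-|z|^2)|\gamma'(z)|$ and $|\gamma z-\gamma\eta|^2=|z-\eta|^2|\gamma'(z)||\gamma'(\eta)|$, so $P(\gamma z,\gamma\eta)=P(z,\eta)/|\gamma'(\eta)|$. Hence $P[\sigma]\circ\gamma=P[\sigma']$ with $\sigma'=|\gamma'|^{-1}\cdot(\gamma^{-1})_*\sigma$. If $\sigma$ is purely atomic, so is $\sigma'$; if $\sigma$ has no atoms, neither has $\sigma'$.

**Step 1: split the measure of $\log(1/|F|)$ invariantly.** Put $\Pi(\tau)=F(e^{i\tau})$. The map $\tau\mapsto e^{i\tau}$ is a universal covering $\mathbb H\to\mathbb U^*$. Each sheet of $F|_{\mathbb U^*}$ over a small disk is simply connected and hence evenly covered by $\mathbb H$. So $\Pi:\mathbb H\to\Omega$ is a universal covering. Its deck group $\Gamma$ acts transitively on the fibers. The function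
$$L=\log\frac1{|\Pi|}$$
is positive, harmonic and $\Gamma$-invariant. Write $L=P[\sigma]$ and $\sigma=\sigma_a+\sigma_c$ with atomic and continuous parts. For $\gamma\in\Gamma$ we have $L=L\circ\gamma=P[\sigma_a]\circ\gamma+P[\sigma_c]\circ\gamma$, where the two terms belong to an atomic and a continuous measure. By uniqueness of the representation and of the splitting, $P[\sigma_c]\circ\gamma=P[\sigma_c]$. So
$$P[\sigma_c]=h\circ\Pi,\qquad h\ge0\text{ harmonic on }\Omega,\qquad h(\omega)\le\log\frac1{|\omega|}. \tag{6}$$

**Step 2: $h$ has no singularity at $0$.** By Bôcher's theorem $h(\omega)=\alpha\log\frac1{|\omega|}+(\text{harmonic})$ near $0$, with $\alpha\ge0$. Since $\Pi(iy)=F(e^{-y})\sim F'(0)e^{-y}$ as $y\to+\infty$, we get $\log\frac1{|\Pi(iy)|}=y+O(1)$, so $h(\Pi(iy))/y\to\alpha$. But $h(\Pi(iy))/y=P[\sigma_c](iy)/y\to\sigma_c(\{\infty\})=0$ by (5). So $\alpha=0$ and $h$ extends harmonically across $0$.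

**Step 3: $h=0$.** The function $h$ is bounded near $0$, and away from $0$ it is bounded by (6). So $h$ is a bounded harmonic function on $\mathbb U\setminus E$. Closed polar sets are removable for bounded harmonic functions, so $h$ extends to a harmonic function on $\mathbb U$. Polar sets have no interior, so by continuity $h\le\log\frac1{|\omega|}$ on all of $\mathbb U^*$. The right side tends to $0$ at $\mathbb T$. By the maximum principle $h\le0$, so $h=0$ and $\sigma_c=0$. Thus $\sigma$ is purely atomic.

**Step 4: return from $\mathbb H$ to the disk.** Let $\mu$ be the measure of $S_E$ and $\mu_c$ its continuous part. By (2), on $\mathbb U^*$,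
$$P[\mu_c]\le P[\mu]=\log\frac1{|S_E|}=\log\frac{|z|}{|F|}\le\log\frac1{|F|}.$$
Put $u(\tau)=P[\mu_c](e^{i\tau})$, a nonnegative harmonic function on $\mathbb H$ with $u\le L$, and write $u=P[\sigma_u]$. As $y\to\infty$, $u(iy)\to P[\mu_c](0)=\mu_c(\mathbb T)$, so $\sigma_u(\{\infty\})=0$ by (5). For $t_0\in\mathbb R$ let $\xi=e^{it_0}$ and $r=e^{-y}$. Then
$$(1-r)\,P[\mu_c](r\xi)=\int_{\mathbb T}\frac{(1-r)(1-r^2)}{|\zeta-r\xi|^2}\,d\mu_c(\zeta).$$
Since $|\zeta-r\xi|\ge1-r$, the integrand is at most $1+r\le2$. As $r\to1$ it tends to $0$ for $\zeta\ne\xi$, and $\mu_c(\{\xi\})=0$. So the integral tends to $0$. As $y\sim1-r$ when $y\to0$, also $y\,u(t_0+iy)\to0$, and (5) gives $\sigma_u(\{t_0\})=0$. So $\sigma_u$ has no atoms.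

On the other hand $L-u\ge0$ is harmonic, so it has a representing positive measure, and by uniqueness $\sigma_u\le\sigma$. As $\sigma$ is carried by a countable set, to which $\sigma_u$ gives mass $0$, we get $\sigma_u=0$. Hence $u=0$, $\mu_c(\mathbb T)=P[\mu_c](0)=0$, and $\mu$ is purely atomic. $\blacksquare$

For $E\ne\varnothing$ this combines with Theorem 1: the measure of $S_E$ is a countable sum of point masses, and the closure of their positions, which is the support, is a perfect set. So the point masses of Section 1 do give counterexamples to the first guess, but only if none of them is isolated from the others.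

## 10. How large $\kappa(w)$ is: proof of Theorem 5

For $|c|=1$ the function $z\mapsto cF_{\{w\}}(\bar cz)$ is $F_{\{cw\}}$, by uniqueness, and has the same derivative at $0$. So we may take $w=d\in(0,1)$; write $F=F_{\{d\}}$. By Theorem 4(a) with $n=1$,
$$\kappa(d)=\max|g'(0)|\quad\text{over holomorphic }g:\mathbb U\to\mathbb U\setminus\{d\}\text{ whose only zero is a simple one at }0, \tag{7}$$
and the maximum is attained only by the functions $F(e^{i\theta}z)$, whose image is all of $\mathbb U\setminus\{d\}$. Lower bounds need one competitor each; upper bounds need a comparison covering.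

**Step 1: the Koebe map.** Let $k(\zeta)=\zeta/(1+\zeta)^2$. Then $1/k=\zeta+\frac1\zeta+2$. As $\zeta+\frac1\zeta$ maps $\mathbb U$ injectively onto $\widehat{\mathbb C}\setminus[-2,2]$, $k$ maps $\mathbb U$ conformally onto $\mathbb C\setminus[\frac14,\infty)$. On $[0,1)$ we have $k'(\zeta)=(1-\zeta)/(1+\zeta)^3>0$, so $k$ increases from $0$ towards $\frac14$; and $k'(0)=1$.

**Step 2: the modular function.** Let $\lambda=\Lambda(q)$, $q=e^{\pi i\tau}$, be as in Section 4. Then $\Lambda:\mathbb U^*\to\mathbb C\setminus\{0,1\}$ is a covering. To see this, write $e(\tau)=e^{\pi i\tau}$. Let $V$ be a disk in $\mathbb C\setminus\{0,1\}$, $C$ a component of $\Lambda^{-1}(V)$, and $W$ a component of $e^{-1}(C)$. Then $W$ is a component of $\lambda^{-1}(V)$, so $\lambda=\Lambda\circ e$ is a homeomorphism $W\to V$. Also $e:W\to C$ is a covering, and it is injective because $\lambda$ is. So $e:W\to C$ and therefore $\Lambda:C\to V$ are homeomorphisms. With $\Lambda(0)=0$, $\Lambda'(0)=16$, Lemma 3 applies with $\Phi=\Lambda$, $Y=\mathbb C\setminus\{0,1\}$, $n=1$: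

If $h:\mathbb U\to\mathbb C\setminus\{1\}$ is holomorphic and its only zero is a simple one at $0$, then $|h'(0)|\le16$, with equality only for $h(z)=\Lambda(e^{i\theta}z)$, whose image is $\mathbb C\setminus\{1\}$.

**Step 3: upper bounds.** By the Schwarz lemma $\kappa(d)=F'(0)\le1$, and $\kappa(d)\ne1$ since a rotation takes the value $d$. Next put $h=k\circ F/k(d)$. As $k$ is injective and $F$ omits $d$, $h$ omits $1$. Its only zero is a simple one at $0$, and $h'(0)=\kappa(d)/k(d)$. By Step 2, $\kappa(d)\le16k(d)=\frac{16d}{(1+d)^2}$. Equality would force $h$ to have image $\mathbb C\setminus\{1\}$. But $k$ omits $[\frac14,\infty)$, so $h$ omits $\big[\frac1{4k(d)},\infty\big)$, where $\frac1{4k(d)}>1$. So the inequality is strict.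

**Step 4: lower bound.** The map $z\mapsto4k(d)k(z)$ takes $\mathbb U$ conformally onto $\mathbb C\setminus[k(d),\infty)$, which is contained in $\mathbb C\setminus[\frac14,\infty)$ because $4k(d)<1$. Hence $z\mapsto k^{-1}\big(4k(d)k(z)\big)$ maps $\mathbb U$ conformally onto $\mathbb U\setminus[d,1)$, fixes $0$, and has derivative $4k(d)$ at $0$. It is a competitor in (7), so $\kappa(d)\ge4k(d)=\frac{4d}{(1+d)^2}$. Its image is not all of $\mathbb U\setminus\{d\}$, so it is not one of the maximizing functions, and the inequality is strict.

**Step 5: limits.** As $d\to1$, the lower bound tends to $1$ and $\kappa<1$, so $\kappa(d)\to1$. The upper bound gives $\limsup_{d\to0}\kappa(d)/d\le16$. For the other direction we scale the modular function down. For $0<\rho<1$ put $M(\rho)=\max_{|q|\le\rho}|\Lambda(q)|$. If $d\,M(\rho)<1$, then $z\mapsto d\,\Lambda(\rho z)$ maps $\mathbb U$ into $\mathbb U\setminus\{d\}$, because $\Lambda$ omits $1$. Its only zero is a simple one at $0$, and its derivative there is $16\rho d$. So $\kappa(d)\ge16\rho d$ by (7). Letting $d\to0$ and then $\rho\to1$ gives $\liminf_{d\to0}\kappa(d)/d\ge16$.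 $\blacksquare$
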